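\title{SERPT and M-SERPT are not 2-approximations\\ for mean response time in the M/G/1 queue}

\begin{abstract}
In the M/G/1 queue with unknown job sizes the Gittins policy minimizes mean response time, and SERPT and its monotone variant M-SERPT are simpler substitutes for it. It was conjectured that each of the two is within a factor $2$ of Gittins for every job size distribution and every load. We disprove both claims: the two approximation ratios are at least $2.069$, and one fixed distribution refutes both. For M-SERPT we prove the replacement $\mathbf{E}[T_{\text{M-SERPT}}]\le 2\,\mathbf{E}[T_{\text{Gittins}}]+\frac1\lambda\ln\frac1{1-\rho}\le 3\,\mathbf{E}[T_{\text{Gittins}}]$ and show that the constants in the first inequality are sharp.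
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Three policies}

Jobs arrive at a single server according to a Poisson process of rate $\lambda$. Their sizes are independent copies of a random variable $S>0$ with known distribution and finite mean, and the load $\rho=\lambda\mathbf{E}[S]$ is less than $1$. The scheduler does not learn the size of a job until the job completes; it sees only the \emph{age} of the job, which is the service the job has received so far. Preemption is allowed and costs nothing. The \emph{response time} $T$ of a job is the time from its arrival to its completion.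

We consider policies that assign a \emph{rank} $r(a)$ to a job of age $a$ and always serve a job of lowest rank, with ties broken first-come first-served (FCFS). The three policies of this paper have ranks
\begin{align*}
r_{\text{Gittins}}(a)&=\inf_{b>a}\frac{\mathbf{E}[\min(S,b)-a\mid S>a]}{\mathbf{P}(S\le b\mid S>a)},\\
r_{\text{SERPT}}(a)&=\mathbf{E}[S-a\mid S>a],\\
r_{\text{M-SERPT}}(a)&=\max_{0\le b\le a}\mathbf{E}[S-b\mid S>b].
\end{align*}
The rank of SERPT (shortest expected remaining processing time) is the \emph{mean residual life} of $S$: the expected service that the job still needs. M-SERPT (monotonic SERPT) uses its running maximum, so that the priority of a job never improves. The Gittins rank is the best price per completion: if we commit to serving the job until it completes or reaches age $b$, the numerator is the expected time spent and the denominator is the probability of success. Letting $b\to\infty$ recovers the SERPT rank, so $r_{\text{Gittins}}\le r_{\text{SERPT}}\le r_{\text{M-SERPT}}$. The Gittins policy minimizes mean response time in this setting, and we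 use this fact as given.

A policy $\pi$ is a \emph{$c$-approximation} if $\mathbf{E}[T_\pi]\le c\,\mathbf{E}[T_{\text{Gittins}}]$ for every distribution of $S$ and every load $\rho<1$; its \emph{approximation ratio} is the infimum of such $c$. In the simplest cases nothing is lost. If $S$ is exponential, all three ranks are equal to the constant $\mathbf{E}[S]$. If $S\equiv1$, the ranks are $1-a$, $1-a$ and $1$. In both cases the three policies are FCFS. A loss appears when the mean residual life hides a good chance of early completion behind a small chance of a very long remainder, for SERPT may then set aside a job that is very likely almost done.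

It is known that M-SERPT is a $5$-approximation, and that SERPT and M-SERPT both have approximation ratio at least $2$: for $S$ equal to $1-\delta$, $1$, $\delta^{-1}+1$ with probabilities $1-\delta$, $\delta-\delta^2$, $\delta^2$ and $\delta=(1-\rho)^{2/3}$, both ratios approach $2$ as $\rho\to1$ (Example~\ref{ex:three} shows where this $2$ comes from). The problem posed in \cite{thesis} is to decide the conjecture that $2$ is the truth: for every $S$ and every $\rho<1$,
\[
\mathbf{E}[T_{\text{M-SERPT}}]\le2\,\mathbf{E}[T_{\text{Gittins}}]
\qquad\text{and}\qquad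
\mathbf{E}[T_{\text{SERPT}}]\le2\,\mathbf{E}[T_{\text{Gittins}}].
\]

\subsection{Results}

Both claims are false, and one fixed distribution refutes both.

\begin{theorem}\label{thm:counter}
Let
\[
c(s)=\frac{2e^s-2-s}{e^s-s-e^{-s}},\qquad\text{so that } c(5/2)>2.069 .
\]
For every $s>0$ and every $c<c(s)$ there is a distribution $S$ with finite mean and strictly increasing mean residual life, so that SERPT and M-SERPT are the same policy, with
\[
\liminf_{\rho\to1}\frac{\mathbf{E}[T_{\text{M-SERPT}}]}{\mathbf{E}[T_{\text{Gittins}}]}=\liminf_{\rho\to1}\frac{\mathbf{E}[T_{\text{SERPT}}]}{\mathbf{E}[T_{\text{Gittins}}]}\ge c .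
\]
For the explicit distribution of Section~\ref{sec:construction} with parameters $s=5/2$ and $\kappa=\gamma=10^{-3}$ this lower limit exceeds $2.03$. Both approximation ratios are at least $2.069$.
\end{theorem}

For M-SERPT the conjecture fails by an additive term that can be named exactly.

\begin{theorem}\label{thm:upper}
For every $S$ with finite mean and every $\rho<1$,
\[
\mathbf{E}[T_{\text{M-SERPT}}]\le2\,\mathbf{E}[T_{\text{Gittins}}]+\frac1\lambda\ln\frac1{1-\rho}\le3\,\mathbf{E}[T_{\text{Gittins}}].
\]
Thus M-SERPT is a $3$-approximation. The first inequality is sharp: if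
\[
\mathbf{E}[T_{\text{M-SERPT}}]\le a\,\mathbf{E}[T_{\text{Gittins}}]+\frac b\lambda\ln\frac1{1-\rho}
\]
holds for all $S$ and $\rho$, then $a\ge2$; and if $a=2$, then $b\ge1$.
\end{theorem}

\begin{corollary}\label{cor}
If $\sup_a\mathbf{E}[S-a\mid S>a]<\infty$, for instance if $S$ has bounded support, then $\limsup_{\rho\to1}\mathbf{E}[T_{\text{M-SERPT}}]/\mathbf{E}[T_{\text{Gittins}}]\le2$. If the mean residual life is nondecreasing, then SERPT and M-SERPT coincide, so Theorem~\ref{thm:upper} applies to SERPT.
\end{corollary}

The corollary tells us where to look for a counterexample. For a fixed distribution with bounded mean residual life the optimal mean response time grows like $1/(1-\rho)$ and the logarithm is invisible in heavy traffic. A fixed distribution that beats $2$ as $\rho\to1$ must have an optimal mean response time that is itself logarithmic along a sequence of loads, and the distributions of Theorem~\ref{thm:counter} are built for this.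

Two questions are not settled here: the exact approximation ratio of M-SERPT, which lies in $[2.069,3]$, and any upper bound for SERPT when the mean residual life is not monotone.

All proofs compare queues through \emph{truncated work}, the work needed to bring every job to a given age or to completion. Section~\ref{sec:prelim} introduces it, and Section~\ref{sec:monotone} expresses through it the mean response time of a policy with nondecreasing rank. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}. Section~\ref{sec:lower} gives two lower bounds on the optimum, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and Corollary~\ref{cor}.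

\section{Truncated work}\label{sec:prelim}

\subsection{Averages and standard facts}

A policy is \emph{nonclairvoyant} if its decisions depend only on the observed history: arrival times, ages and past completions. All policies in this paper, including the clairvoyant policy SRPT of Section~\ref{sec:lower}, never idle while a job is present and start afresh with each busy period. The arrivals to an empty system then cut time into independent, identically distributed cycles, which have finite mean length because $\rho<1$. For a nonnegative process such as the number $N$ of jobs present, $\mathbf{E}[N]\in[0,\infty]$ denotes the long-run time average, which almost surely equals the expected integral over one cycle divided by the expected cycle length; $\mathbf{E}[T]$ is the long-run average over jobs. We use the following textbook facts, in which $X$ is a service time with $\lambda\mathbf{E}[X]<1$.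
\begin{itemize}
\item[(Q1)] \emph{Little's law.} $\mathbf{E}[N]=\lambda\mathbf{E}[T]$. Ratios of mean response times are therefore ratios of mean numbers of jobs, and we work with $N$.
\item[(Q2)] \emph{PASTA.} Poisson arrivals see time averages: the state found by an arriving job has the time-average distribution.
\item[(Q3)] \emph{Workload.} In an M/G/1 queue with service times $X$ that starts empty, the unfinished work at time $t$ is $\sup_{t'\le t}\{A(t',t]-(t-t')\}$, where $A(t',t]$ is the work arriving in $(t',t]$. Its mean is given by the Pollaczek--Khinchine formula $\lambda\mathbf{E}[X^2]/(2(1-\lambda\mathbf{E}[X]))$.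
\item[(Q4)] \emph{Busy periods.} For $w>0$ the first time $t$ with $t=w+A(0,t]$ has mean $w/(1-\lambda\mathbf{E}[X])$.
\end{itemize}

\subsection{The functions $u$, $V$, $Y$, $\psi$, $\sigma$}

Write $\bar F(x)=\mathbf{P}(S>x)$, $a_{\max}=\sup\{a:\bar F(a)>0\}\in(0,\infty]$, $\varepsilon=1-\rho$ and $x\wedge y=\min(x,y)$. Ranks are defined on $[0,a_{\max})$. Let
\[
v(x)=\int_x^\infty\bar F(t)\,dt=\mathbf{E}[(S-x)^+],\qquad R(a)=\frac{v(a)}{\bar F(a)},\qquad \bar R(a)=\max_{0\le b\le a}R(b),
\]
so that $R$ and $\bar R$ are the ranks of SERPT and M-SERPT. Since $v$ is continuous and $\bar F$ is right-continuous and nonincreasing, $R$ is right-continuous and jumps only upward. Hence $R$ is upper semicontinuous, the maximum defining $\bar R$ is attained, and $\bar R$ is nondecreasing, right-continuous and at least $R(0)=\mathbf{E}[S]>0$.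

Cut every job off at age $x$. The resulting M/G/1 queue, with service times $S\wedge x$, is idle a fraction $u(x)$ of the time and has mean workload $V(x)$, where
\[
u(x)=1-\lambda\mathbf{E}[S\wedge x]=\varepsilon+\lambda v(x),\qquad V(x)=\frac{\lambda\mathbf{E}[(S\wedge x)^2]}{2u(x)} .
\]
The function $u$ decreases from $u(0)=1$ to $u(a_{\max})=\varepsilon$, and $V$ increases from $V(0)=0$ to $V(a_{\max})=\lambda\mathbf{E}[S^2]/(2\varepsilon)$, which can be infinite only if $a_{\max}=\infty$. Put also
\[
Y(x)=x+V(x),\qquad \sigma(x)=\frac{Y(x)}{u(x)},\qquad \psi(x)=\frac{\lambda\bar F(x)}{u(x)} .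
\]
We often write $u_x$, $V_x$, $Y_x$ for values. The functions $u,V,Y,\sigma$ are locally Lipschitz because $u\ge\varepsilon>0$; this is where finite mean and $\rho<1$ enter.

\begin{lemma}\label{lem:ode}
For almost every $x\ge0$,
\begin{equation}\label{eq:ode}
u'=-u\psi,\quad (uV)'=\lambda x\bar F,\quad V'=Y\psi,\quad Y'=1+Y\psi,\quad (uY)'=u,\quad \lambda\bar F\sigma'=\psi+2\psi V' .
\end{equation}
Moreover $\int_y^z\psi\,dt=\ln(u_y/u_z)$, in particular $\int_0^{a_{\max}}\psi\,dt=\ln(1/\varepsilon)$, and for every $t<a_{\max}$
\begin{equation}\label{eq:R}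
\lambda\bar F(t)R(t)=u(t)-\varepsilon,\qquad\text{that is,}\qquad \psi(t)=\frac{1-\varepsilon/u(t)}{R(t)} .
\end{equation}
\end{lemma}

\begin{proof}
From $\mathbf{E}[S\wedge x]=\int_0^x\bar F$ and $\mathbf{E}[(S\wedge x)^2]=2\int_0^xt\bar F\,dt$ we get $u'=-\lambda\bar F=-u\psi$ and $(uV)'=\lambda x\bar F$. Dividing $uV'-u\psi V=\lambda x\bar F$ by $u$ gives $V'=(x+V)\psi$, hence $Y'=1+Y\psi$ and $(uY)'=u+uY\psi-u\psi Y=u$. Next $\sigma'=Y'/u+Y\psi/u=(1+2V')/u$; multiply by $\lambda\bar F$. Finally $\psi=-(\ln u)'$, and $\lambda\bar FR=\lambda v=u-\varepsilon$.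
\end{proof}

Identity \eqref{eq:R} links the queueing quantities to the SERPT rank: $\psi\le1/R$, with near equality at the ages where $u$ is still much larger than $\varepsilon$.

\section{Response time under a nondecreasing rank}\label{sec:monotone}

Let $r$ be nondecreasing and right-continuous on $[0,a_{\max})$. For each of the countably many values $r_i$ that $r$ takes more than once, let $y_i$ and $z_i$ be the infimum and supremum of $r^{-1}(r_i)$. Then $y_i<z_i\le a_{\max}$, and $r<r_i$ on $[0,y_i)$, $r=r_i$ on $[y_i,z_i)$, $r>r_i$ on $(z_i,a_{\max})$. The disjoint intervals $[y_i,z_i)$ are the \emph{flat pieces} of $r$.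

Where $r$ increases strictly, a job that wins a tie loses priority as soon as it is served, and the usual reading is that tied jobs share the server. The policy with rank $r$ is thus the following. Let $a$ be the least age present. \emph{If $a$ lies in a flat piece, serve the earliest arrival among the jobs whose age lies in that piece; otherwise share the server equally among the jobs of age $a$.} With no flat piece this is the foreground--background policy (FB); with the single flat piece $[0,a_{\max})$ it is FCFS. For $x>0$ put
\[
(y(x),z(x))=\begin{cases}(y_i,z_i)&\text{if }x\in(y_i,z_i],\\ (x,x)&\text{if }x\notin\bigcup_i(y_i,z_i].\end{cases}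
\]
The next lemma is an instance of the SOAP formula of \cite{soap}; we give the direct argument.

\begin{lemma}\label{lem:theta}
Under the policy with rank $r$, a job of size $x$ has mean response time
\[
\theta(x)=\frac{V(z(x))+x}{u(y(x))} .
\]
In particular $\theta(x)=\sigma(x)$ if $x\notin\bigcup_i(y_i,z_i]$, and $\mathbf{E}[N]=\lambda\mathbf{E}[\theta(S)]$.
\end{lemma}

\begin{proof}
Let $J$ be a job of size $x$, arriving at time $0$ and leaving at time $T$. Write $y=y(x)$, $z=z(x)$. We show that the server time during $[0,T]$ goes to exactly three things: bringing earlier jobs to age $z$ or completion, serving $J$, and bringing later jobs to age $y$ or completion.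

\emph{Step 1: while some job has age below $z$, only jobs of age below $z$ are served.} The point $z$ lies in no open interval $(y_j,z_j)$. Let the least age be $a<z$. If $a$ is in no flat piece, the jobs served have age $a$. If $a\in[y_j,z_j)$, then $y_j<z$, so $z_j\le z$, and the job served has age below $z_j$. Consequently the $z$-truncated work $\sum_i(S_i\wedge z-\mathrm{age}_i)^+$ falls at rate $1$ whenever it is positive, and it is the workload of the M/G/1 queue with service times $S\wedge z$. By (Q2) and (Q3) the amount $W$ of it found by $J$ has mean $V(z)$, and $W$ is independent of the size of $J$ and of later arrivals.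

\emph{Step 2: upper bounds on the service given before $T$.} While $J$ is present its age is below $x\le z$, so by Step 1 earlier jobs receive at most $W$ in total. A later job is not served at any age $b\ge y$. If $y=z$ this is Step 1 again. If $[y,z)$ is a flat piece, then $b\in[y,z)$ by Step 1; a job in a flat piece is served only if the least age lies in the same piece, so $J$ too has age in $[y,z)$, and $J$ arrived earlier. Thus, with $A(t)$ the sum of $S_i\wedge y$ over the jobs arriving in $(0,t]$, we have $t<W+x+A(t)$ for $t<T$.

\emph{Step 3: all of this work is done at time $T$.} The job $J$ is served at times $t_n\uparrow T$ at ages $a_n\uparrow x$, and for large $n$ no job arrives in $[t_n,T]$. Suppose $[y,z)$ is a flat piece. For large $n$ we have $a_n\in(y,z)$, so at time $t_n$ every job present has age at least $y$ and no earlier job has age in $[y,z)$. Suppose instead $y=z=x$. At time $t_n$ every job present has age at least $b_n$, where $b_n$ is the left end of the flat piece containing $a_n$ if there is one, and $b_n=a_n$ otherwise. If $b_n\le c<x$ for infinitely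 many $n$, then the flat piece $[y_j,z_j)$ containing $c$ contains points $a_n$ arbitrarily close to $x$, so $x\in(y_j,z_j]$, which is excluded. Hence $b_n\to x$, and at time $T$ every other job present has age at least $x$. In both cases $T=W+x+A(T)$.

By Steps 2 and 3, $T$ is the first passage time of (Q4) with $w=W+x$ and $X=S\wedge y$, so $\mathbf{E}[T]=(V(z)+x)/u(y)$. Averaging over the size and using (Q1) gives the last claim.
\end{proof}

Monotonicity of the rank is what makes the cutoffs $y$ and $z$ depend on $x$ alone, and FCFS tie-breaking is what makes them different for later and earlier jobs. For FB, Lemma~\ref{lem:theta}, Tonelli's theorem applied to $\sigma(S)=\int_0^S\sigma'$, and \eqref{eq:ode} give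
\begin{equation}\label{eq:FB}
\mathbf{E}[N_{\text{FB}}]=\int_0^{a_{\max}}\lambda\bar F\sigma'\,dx=\int_0^{a_{\max}}\bigl(\psi+2\psi V'\bigr)\,dx .
\end{equation}
Both constants of Theorem~\ref{thm:upper} are visible here. As a job ages under FB, the work of earlier jobs that it must wait for grows, and so does the factor $1/u$ by which later jobs stretch its stay; each effect contributes $\psi V'$. The term $\psi$ is the job's own service, stretched by $1/u$, and it integrates to $\ln(1/\varepsilon)$.

\begin{example}[the factor $2$]\label{ex:three}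
Take the three-point distribution of the introduction, with $\varepsilon=\delta^{3/2}$ and $\delta\to0$. Here $\bar F$ equals $1,\delta,\delta^2$ on $[0,1-\delta)$, $[1-\delta,1)$, $[1,1+\delta^{-1})$, and $R$ decreases on each interval from the values $R(0)=1+\delta^2$, $R(1-\delta)=1+\delta$, $R(1)=\delta^{-1}$. So the three intervals are the flat pieces of $\bar R$. Since $\lambda\to1$, $v(1-\delta)=\delta+\delta^2$, $v(1)=\delta$ and $\mathbf{E}[S^2]\to2$, we have $u(1-\delta)\sim u(1)\sim\delta$, $V(1-\delta)\sim V(1)\sim\frac1{2\delta}$ and $V(a_{\max})\sim\delta^{-3/2}$. By Lemma~\ref{lem:theta} the three sizes contribute to $\mathbf{E}[T_{\text{M-SERPT}}]$ the amounts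
\[
(1-\delta)\frac{V(1-\delta)+1-\delta}{1}\sim\frac1{2\delta},\quad (\delta-\delta^2)\frac{V(1)+1}{u(1-\delta)}\sim\frac1{2\delta},\quad \delta^2\,\frac{V(a_{\max})+1+\delta^{-1}}{u(1)}\sim\delta^{-1/2}.
\]
Merge the first two pieces into one piece $[0,1)$. Then the first two sizes together contribute about $V(1)\sim\frac1{2\delta}$ and the third term is unchanged. Gittins does at least as well as the merged policy, so the ratio for M-SERPT has lower limit at least $2$. A negligible rise of $R$, from $1+\delta^2$ to $1+\delta$, demotes jobs that are about to finish, and the few demoted jobs cost as much as all the others.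
\end{example}

\section{A distribution with ratio above $2$}\label{sec:counter}

\subsection{One level by hand}\label{sec:onelevel}

In Example~\ref{ex:three} waiting dominates and the term $\int\psi$ of \eqref{eq:FB} is negligible. To beat $2$ we make it comparable to the rest. Fix $s>0$ and let $S$ have mean $1$, with $\bar F(x)=e^{-x}$ on $[0,s)$ and $\bar F(s)=\gamma e^{-s}$ for a tiny $\gamma$: almost every job that reaches age $s$ completes there. Then $v(x)=1-\int_0^xe^{-t}dt=e^{-x}$ on $[0,s]$, so $R=1$ on $[0,s)$ and $R(s)=1/\gamma$. The rare survivors are so long that the mean residual life does not register the near-certain completion at age $s$.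

We compute, heuristically, at $\varepsilon=0$; on $[0,s]$ the formulas are the limits as $\varepsilon\to0$. Then $\lambda=1$, $u=e^{-x}$, $\psi=1$, and $Y'=1+Y$ gives $Y=e^x-1$ and $V=e^x-1-x$. Compare two ways of serving the ages in $[0,s)$.
\begin{itemize}
\item Under FB these ages contribute $\int_0^s(1+2V')\,dx=2V(s)+s=2e^s-2-s$ to \eqref{eq:FB}.
\item If $[0,s)$ is one flat piece, the jobs of size at most $s$ contribute at most $V(s)+\mathbf{E}[S\wedge s]=V(s)+1-e^{-s}=e^s-s-e^{-s}$.
\end{itemize}
The quotient is $c(s)$. FB pays the waiting term twice, and in addition it pays $s$ for service where the flat piece pays $1-e^{-s}$: a fraction $e^{-x}$ of the jobs reaches age $x$, but under FB their service there is stretched by $1/u=e^x$. The quotient exceeds $2$ as soon as $s>2(1-e^{-s})$, for instance when $s\ge2$; indeed $c(s)-2=(s-2+2e^{-s})/(e^s-s-e^{-s})$.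

Two things separate this from a proof. First, $R$ is constant on $[0,s)$, so SERPT treats $[0,s)$ as a flat piece, which is the good choice. We tilt $R$ by a small slope $\kappa>0$; this hardly changes the distribution but turns SERPT into FB. Second, the survivors carry work $e^{-s}$ and both policies must pay for them. We let the survivors face a copy of the same distribution on a time scale longer by the factor $1/\gamma$, and so on forever. Each level then costs about the same as the first as long as $u\gg\varepsilon$. Since each level divides $v$ by $e^s$, about $\ln(1/\varepsilon)/s$ levels count.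

\subsection{The distribution}\label{sec:construction}

Since $-v'/v=1/R$, the natural clock is $\tau=-\ln v$, in which $dx=R\,d\tau$; we prescribe $R$ as a function of $\tau$. Fix $s>0$, $\kappa\in(0,1)$ and $\gamma\in(0,e^{-s})$, and let
\[
\ell(\tau)=\gamma^{-(k-1)}e^{\kappa(\tau-s(k-1))}\qquad\text{for }\tau\in[s(k-1),sk),\quad k=1,2,\dots
\]
The function $\ell$ is right-continuous with $\ell(0)=1$, and it is strictly increasing because $e^{\kappa s}<e^s<1/\gamma$. The map $x(\tau)=\int_0^\tau\ell(t)\,dt$ is an increasing bijection of $[0,\infty)$. Define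
\[
\bar F(x(\tau))=\frac{e^{-\tau}}{\ell(\tau)} .
\]
This function is right-continuous and decreases from $1$ to $0$, so it is the survival function of a random variable $S>0$ with $a_{\max}=\infty$. The substitution $dx=\ell\,d\tau$ gives
\[
v(x(\tau))=\int_\tau^\infty e^{-t}\,dt=e^{-\tau},\qquad \mathbf{E}[S]=v(0)=1,\qquad R(x(\tau))=\ell(\tau).
\]
So $R$ is strictly increasing, $\bar R=R$, and SERPT and M-SERPT are both FB. Let $x_k=x(sk)$ and call $[x_{k-1},x_k)$ \emph{level $k$}. It has length
\[
\Delta_k=x_k-x_{k-1}=\gamma^{-(k-1)}\frac{e^{\kappa s}-1}{\kappa}\ge\gamma^{-(k-1)}s ,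
\]
and on it $dR/dx=\kappa\ell/\ell=\kappa$, so $R(x)=\gamma^{-(k-1)}+\kappa(x-x_{k-1})$.

Now $\lambda=\rho=1-\varepsilon$. Put $L=\ln(1/\varepsilon)$, regard all functions as functions of $\tau$, and let
\[
p=\psi\ell=\frac{\lambda v}{u}=\frac{\rho e^{-\tau}}{\varepsilon+\rho e^{-\tau}}\le\min\bigl(1,e^{-\tau}/\varepsilon\bigr).
\]
Thus $p$ is close to $1$ for $\tau$ well below $L$ and decays exponentially beyond $L$. From $Y'=1+Y\psi$ and $dx=\ell\,d\tau$,
\begin{equation}\label{eq:Ytau}
\frac{dY}{d\tau}=\ell+pY .
\end{equation}

\subsection{The cost of FB}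

\begin{lemma}\label{lem:FB}
With $\alpha=1-\kappa$ and $m=s+2(e^{\alpha s}-1-\alpha s)/\alpha^2$,
\[
\liminf_{\rho\to1}\frac{\mathbf{E}[N_{\text{FB}}]}{\ln(1/\varepsilon)}\ge\frac ms .
\]
\end{lemma}

\begin{proof}
Measure $Y$ in units of the current time scale: $\eta=Y/\ell$. Since $V'=Y\psi=p\eta$ and $\psi\,dx=p\,d\tau$, formula \eqref{eq:FB} reads
\[
\mathbf{E}[N_{\text{FB}}]=\int_0^\infty p\,(1+2p\eta)\,d\tau .
\]
Fix $A>0$. For $\tau\le L-A$ we have $\varepsilon e^\tau\le e^{-A}$, so
\[
p=\frac{\rho}{\rho+\varepsilon e^\tau}\ge\beta:=\frac{1-\varepsilon}{1+e^{-A}} .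
\]
Let $\alpha'=\beta-\kappa$, which is positive for $A$ large and $\varepsilon$ small. Consider a level $k$ with $sk\le L-A$ and put $t=\tau-s(k-1)\in[0,s)$. There $d\ell/dt=\kappa\ell$, so \eqref{eq:Ytau} gives $d\eta/dt=1+(p-\kappa)\eta\ge1+\alpha'\eta$. Hence $\frac d{dt}(e^{-\alpha't}\eta)\ge e^{-\alpha't}$, and since $\eta\ge0$ at $t=0$ we get $\eta\ge(e^{\alpha't}-1)/\alpha'$. The level contributes at least
\[
\int_0^s\beta\Bigl(1+2\beta\,\frac{e^{\alpha't}-1}{\alpha'}\Bigr)dt=\beta s+2\beta^2\,\frac{e^{\alpha's}-1-\alpha's}{\alpha'^2}.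
\]
There are at least $(L-A)/s-1$ such levels. Divide by $L$, let $\varepsilon\to0$ and then $A\to\infty$; then $\beta\to1$ and $\alpha'\to\alpha$.
\end{proof}

\subsection{The cost of the level policy}

We do not analyze Gittins itself. It is enough to bound one good nonclairvoyant policy, and Section~\ref{sec:onelevel} suggests the \emph{level policy}, which has rank $k$ on level $k$. The new difficulty is that a job on level $k$ waits for work accumulated over all earlier levels. The condition $\gamma e^s<1$ makes this inheritance a convergent geometric series.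

\begin{lemma}\label{lem:level}
With $J=\dfrac{e^s-e^{\kappa s}}{1-\kappa}$ and $g=\dfrac{J}{1-\gamma e^s}-s+1-e^{-s}$,
\[
\limsup_{\rho\to1}\frac{\mathbf{E}[N_{\text{Gittins}}]}{\ln(1/\varepsilon)}\le\frac gs .
\]
\end{lemma}

\begin{proof}
Write $f_k=f(x_k)$ for $f=u,v,V,Y,p,\bar F$. The flat pieces of the level policy are the levels, so Lemma~\ref{lem:theta} gives
\[
\mathbf{E}[N_{\text{level}}]=\sum_{k\ge1}\frac{\lambda}{u_{k-1}}\,\mathbf{E}\bigl[(V_k+x_{k-1})+(S-x_{k-1});\ x_{k-1}<S\le x_k\bigr].
\]
Here $V_k+x_{k-1}=Y_k-\Delta_k\ge0$, the event has probability at most $\bar F_{k-1}=\gamma^{k-1}v_{k-1}$, and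
\[
\mathbf{E}[S-x_{k-1};\,x_{k-1}<S\le x_k]\le\mathbf{E}[(S\wedge x_k-x_{k-1})^+]=v_{k-1}-v_k=(1-e^{-s})v_{k-1}.
\]
With $a_k=\gamma^{k-1}Y_k$ and $\gamma^{k-1}\Delta_k\ge s$, the $k$th term is therefore at most $p_{k-1}(a_k-s+1-e^{-s})$.

To bound $a_k$ use $p\le1$ in \eqref{eq:Ytau}. On level $k$, with $t=\tau-s(k-1)$, this gives $\frac{d}{dt}(e^{-t}Y)\le e^{-t}\ell=\gamma^{-(k-1)}e^{-(1-\kappa)t}$, and integrating over $[0,s]$,
\[
Y_k\le e^sY_{k-1}+\gamma^{-(k-1)}e^s\,\frac{1-e^{-(1-\kappa)s}}{1-\kappa}=e^sY_{k-1}+\gamma^{-(k-1)}J .
\]
Multiplying by $\gamma^{k-1}$ gives $a_1\le J$ (as $Y_0=0$) and $a_k\le\gamma e^sa_{k-1}+J$, so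
\begin{equation}\label{eq:ak}
a_k\le\frac{J}{1-\gamma e^s}\qquad\text{for all }k\ge1 .
\end{equation}
The $k$th term is thus at most $p_{k-1}\,g$; in particular $g>0$. Let $K=\lceil L/s\rceil$, so that $e^{-sK}\le\varepsilon$. Use $p_{k-1}\le1$ for $k\le K$ and $p_{k-1}\le e^{-s(k-1)}/\varepsilon\le e^{-s(k-1-K)}$ for $k>K$. By the optimality of Gittins,
\[
\mathbf{E}[N_{\text{Gittins}}]\le\mathbf{E}[N_{\text{level}}]\le g\Bigl(\frac Ls+1+\frac1{1-e^{-s}}\Bigr).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
For the distribution of Section~\ref{sec:construction}, SERPT and M-SERPT are FB, so by Lemmas~\ref{lem:FB} and~\ref{lem:level} and (Q1) the lower limit in the theorem is at least $m/g$. As $\kappa,\gamma\to0$ we have $m\to s+2(e^s-1-s)=2e^s-2-s$, $J\to e^s-1$ and $g\to e^s-s-e^{-s}$. Hence $m/g\to c(s)$, and $m/g\ge c$ for small $\kappa,\gamma$.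

For $s=5/2$ we have $e^s=12.18249\ldots$ and $e^{-s}=0.08208\ldots$, so $c(5/2)=19.8649\ldots/9.6004\ldots>2.069$. Taking $c\in(2.069,c(5/2))$ shows that both approximation ratios are at least $2.069$. For $\kappa=\gamma=10^{-3}$ we have $e^{\kappa s}\approx1.00250$ and $e^{\alpha s}\approx12.15208$, so
\[
J\approx11.191,\qquad g\approx\frac{11.191}{0.98782}-1.582\approx9.747,\qquad m\approx2.5+\frac{2\cdot8.6546}{0.998001}\approx19.844,
\]
and $m/g\approx2.036>2.03$.
\end{proof}

For this last distribution both conjectured inequalities fail at every load close enough to $1$. The hypothesis $\kappa>0$ cannot be dropped from the argument: for $\kappa=0$ the mean residual life is the constant $\gamma^{-(k-1)}$ on level $k$, and SERPT is the level policy itself.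

\begin{remark}[finite moments]\label{rem:moments}
The distribution has infinite variance: $\frac12\mathbf{E}[S^2]=\int_0^\infty x\bar F\,dx=\int_0^\infty v\,dx=\int_0^\infty e^{-\tau}\ell\,d\tau$, and level $k$ contributes at least $se^{-s}(\gamma e^s)^{-(k-1)}\to\infty$. This is inessential if $S$ may depend on the load. Given $\rho$, keep $K=\lceil L/s\rceil$ and redefine $\ell(\tau)=\gamma^{-K}$ for $\tau\ge sK$. The new variable $S_\rho$ has mean $1$, the same functions $u,v,V,Y$ on $[0,x_K]$, and the exponential tail $\bar F(x)=\gamma^Kv_Ke^{-\gamma^K(x-x_K)}$ for $x\ge x_K$. Its mean residual life is nondecreasing, so SERPT and M-SERPT coincide, with the one flat piece $[x_K,\infty)$. For $x>x_K$ Lemma~\ref{lem:theta} gives $\theta(x)\ge\sigma(x_K)$, so $\mathbf{E}[N]\ge\lambda\mathbf{E}[\sigma(S_\rho\wedge x_K)]=\int_0^{x_K}\lambda\bar F\sigma'\,dx$, and the proof of Lemma~\ref{lem:FB} uses only levels $k\le K$. In the level policy let $[x_K,\infty)$ be the last level. As in the proof of Lemma~\ref{lem:level} it contributes at most $\gamma^K(V(\infty)+x_K)+1$. By \eqref{eq:ode},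
\[
\varepsilon V(\infty)=u_KV_K+\lambda\int_{x_K}^\infty t\bar F\,dt=u_KV_K+\lambda v_K(x_K+\gamma^{-K}),
\]
and $v_K\le\varepsilon$, $u_K\le2\varepsilon$. So $\gamma^K(V(\infty)+x_K)\le2\gamma^KY_K+1=2\gamma a_K+1$, which is bounded by \eqref{eq:ak}. Both lemmas hold for the family $S_\rho$ at load $\rho$, and the ratios again have lower limit at least $m/g$. By Corollary~\ref{cor} no single member of the family exceeds $2$ in the limit $\rho\to1$.
\end{remark}

\section{Two lower bounds on the optimum}\label{sec:lower}

The right side of \eqref{eq:FB} has a waiting part and a logarithmic part. We bound $\mathbf{E}[N_{\text{Gittins}}]$ from below by a quantity of each kind.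

\subsection{A bound from truncated work}

The mean total work is $V(a_{\max})$ under every policy, and to a nonclairvoyant scheduler a job of age $b$ holds expected work $R(b)$. If $R\le r^*$, then $V(a_{\max})\le r^*\,\mathbf{E}[N]$. This is wasteful when $R$ is small at small ages and useless when $R$ is unbounded. The remedy is to apply the argument to all truncation ages at once, with weights chosen so that each job contributes at most $1$. Let
\[
B=\int_0^{a_{\max}}\frac{V'(t)}{\bar R(t)}\,dt\in(0,\infty].
\]

\begin{lemma}\label{lem:B}
$\mathbf{E}[N_{\text{Gittins}}]\ge B$.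
\end{lemma}

\begin{proof}
We use only that Gittins is nonclairvoyant. For $a\in(0,\infty)$ let $W_a=\sum_i(S_i\wedge a-\mathrm{age}_i)^+$, summed over the jobs present. The process $W_a\ge0$ jumps by $S\wedge a$ at arrivals and falls at rate at most $1$, so $W_a(t)\ge A(t',t]-(t-t')$ for all $t'\le t$, where $A$ counts work of sizes $S\wedge a$. By (Q3), $W_a$ dominates the workload of the truncated queue on every path, and $\mathbf{E}[W_a]\ge V(a)$. The total work $W_\infty$ dominates every $W_a$, so $\mathbf{E}[W_a]\ge V(a)$ holds for $a=\infty$ as well.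

The history up to time $t$ does not change if the size of an unfinished job is replaced by another value above its age. Since sizes are independent, given the history a job of age $b$ has size distributed as $S$ conditioned on $S>b$. The event that $t$ lies in the first cycle is determined by the history, so conditioning inside the integral over a cycle gives
\[
\mathbf{E}[W_a]=\mathbf{E}\Bigl[\sum_i\chi_a(\mathrm{age}_i)\Bigr],\qquad \chi_a(b)=\mathbf{E}[(S\wedge a-b)^+\mid S>b]=\frac1{\bar F(b)}\int_b^{\infty}\bar F(t)\mathbf{1}\{t<a\}\,dt .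
\]

The weight $w=1/\bar R$ is nonincreasing and right-continuous on $[0,a_{\max})$. Let $w_\infty\ge0$ be its limit at $a_{\max}$ and let $\nu$ be the measure on $(0,a_{\max})$ with $\nu((t,t'])=w(t)-w(t')$, so that $w(t)=\nu((t,a_{\max}))+w_\infty$. For every age $b$, Tonelli's theorem and the monotonicity of $w$ give
\[
\int\chi_a(b)\,\nu(da)+w_\infty\chi_{a_{\max}}(b)=\frac1{\bar F(b)}\int_b^{a_{\max}}\bar F(t)w(t)\,dt\le w(b)R(b)=\frac{R(b)}{\bar R(b)}\le1 .
\]
Sum over the jobs present and average. Omitting the terms with $w_\infty$ if $w_\infty=0$,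
\[
\mathbf{E}[N]\ge\int V(a)\,\nu(da)+w_\infty V(a_{\max})=\int_0^{a_{\max}}V'(t)\bigl[\nu((t,a_{\max}))+w_\infty\bigr]dt=B .\qedhere
\]
\end{proof}

The proof explains why the monotone rank $\bar R$ appears: a mixture of truncations with nonnegative weights produces a nonincreasing $w$, and the proof needs $wR\le1$; the largest such $w$ is $1/\bar R$. For exponential $S$ the bound is exact, since $B=V(\infty)/\mathbf{E}[S]=\rho/(1-\rho)$ is the mean number of jobs in the M/M/1 queue.

\subsection{A logarithmic bound}

The second bound holds even for a scheduler that knows the sizes. SRPT always serves the job with the shortest remaining size. We use two classical facts. For any sequence of arrival times and sizes, SRPT minimizes the number of jobs present at every time among all preemptive schedules \cite{schrage}. If $S$ has an atomless distribution function $F$, then with $\tilde\rho(t)=\lambda\mathbf{E}[S;S\le t]$ and $q(t)=1/(1-\tilde\rho(t))$ a job of size $x$ has mean response time \cite{schragemiller}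
\begin{equation}\label{eq:SM}
\mathbf{E}[T_{\text{SRPT}}(x)]=\frac\lambda2\,q(x)^2\Bigl(\int_0^xt^2\,dF(t)+x^2\bar F(x)\Bigr)+\int_0^xq(t)\,dt .
\end{equation}

\begin{lemma}\label{lem:log}
$\mathbf{E}[N_{\text{Gittins}}]\ge\mathbf{E}[N_{\text{SRPT}}]\ge\ln\dfrac1{1-\rho}$.
\end{lemma}

\begin{proof}
The first inequality is the optimality of SRPT. For the second, let $S$ be atomless first. The logarithm is $\lambda\mathbf{E}[Sq(S)]$, which is larger than what the last term of \eqref{eq:SM} provides; the first term of \eqref{eq:SM} covers the deficit. The functions $\tilde\rho$ and $q$ are continuous and nondecreasing, $d\tilde\rho=\lambda t\,dF(t)$, $dq=q^2\,d\tilde\rho$, and $\tilde\rho$ runs from $0$ to $\rho$, so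
\[
\lambda\mathbf{E}[Sq(S)]=\int q\,d\tilde\rho=\ln\frac1{1-\rho}.
\]
Integration by parts gives $\int_0^Sq\,dt=Sq(S)-\int_0^St\,dq(t)$, and therefore
\[
\lambda\mathbf{E}\int_0^Sq\,dt=\ln\frac1{1-\rho}-\lambda^2I,\qquad I=\int t^2\bar F(t)q(t)^2\,dF(t).
\]
The integral $I$ is finite because $t\bar F(t)\le\mathbf{E}[S]$ and $q\le1/\varepsilon$. Writing $\bar F(t)=\int_{x>t}dF(x)$ we have $I=\iint_{t<x}t^2q(t)^2\,dF(t)\,dF(x)$. The first term of \eqref{eq:SM} contributes $\frac{\lambda^2}2\iint_{t<x}t^2q(x)^2\,dF(t)\,dF(x)+\frac{\lambda^2}2I$ to $\mathbf{E}[N_{\text{SRPT}}]$. Adding up,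
\[
\mathbf{E}[N_{\text{SRPT}}]=\ln\frac1{1-\rho}+\frac{\lambda^2}2\iint_{t<x}t^2\bigl[q(x)^2-q(t)^2\bigr]dF(t)\,dF(x)\ge\ln\frac1{1-\rho},
\]
because $q$ is nondecreasing.

For general $S$ and $\eta\in(0,1)$ give each job the second size $S_\eta=S(1-\eta U)\le S$, with $U$ uniform on $(0,1)$ and independent of everything else. Given $S$, the variable $S_\eta$ is uniform on an interval, so $S_\eta$ is atomless, and its load is $\rho(1-\eta/2)$. Follow the SRPT schedule for the sizes $S$ with the sizes $S_\eta$, idling when it serves a job that is already complete. No job leaves later, so by the optimality of SRPT for the sizes $S_\eta$,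
\[
\mathbf{E}[N_{\text{SRPT}}(S)]\ge\mathbf{E}[N_{\text{SRPT}}(S_\eta)]\ge\ln\frac1{1-\rho(1-\eta/2)} .
\]
Let $\eta\to0$.
\end{proof}

Neither bound implies the other. For $S\equiv1$ we have $B=V(1)=\rho/(2(1-\rho))$, which is about half of $\ln\frac1{1-\rho}$ as $\rho\to0$ and much larger than it as $\rho\to1$.

\section{The upper bound for M-SERPT}\label{sec:upper}

If $R$ is strictly increasing, M-SERPT is FB, and \eqref{eq:FB} with $\psi\le1/R$ gives $\mathbf{E}[N]\le\ln(1/\varepsilon)+2B$ at once. The work is to show that a flat piece of $\bar R$ costs no more than the same integrand $\psi+2V'/\bar R$ integrated over the piece. On a flat piece $\psi$ may be far larger than $1/\bar R$, so the pointwise argument fails; but at the two ends of the piece $R$ is tied to $\bar R$, and the waiting costs of the piece are charged only at its ends.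

\begin{lemma}\label{lem:main}
$\mathbf{E}[N_{\text{M-SERPT}}]\le2B+\ln\dfrac1{1-\rho}$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:theta} to $r=\bar R$, with flat pieces $[y_i,z_i)$ and values $r_i$. If $V(z_i)=\infty$ for some $i$, then $B\ge\int_{y_i}^{z_i}V'/r_i=\infty$ and there is nothing to prove; assume that all $V(z_i)$ are finite. Let $D=[0,a_{\max})\setminus\bigcup_i[y_i,z_i)$.

\emph{Splitting the cost by age.} We write $\theta(x)$ as a sum of nonnegative terms, one for $D$ and one for each piece. Fix a size $x$. A piece lies in $[0,y(x))$ exactly when $z_i<x$, and $D\cap[0,y(x))=D\cap[0,x)$. Hence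
\[
\sigma(y(x))=\int_0^{y(x)}\sigma'\,dt=\int_D\sigma'(t)\mathbf{1}\{t<x\}\,dt+\sum_{i:\,z_i<x}\bigl(\sigma(z_i)-\sigma(y_i)\bigr).
\]
Therefore $\theta(x)=\int_D\sigma'(t)\mathbf{1}\{t<x\}\,dt+\sum_ic_i(x)$, where $c_i(x)$ equals $0$ for $x\le y_i$, equals $\theta(x)-\sigma(y_i)$ for $y_i<x\le z_i$, and equals $\sigma(z_i)-\sigma(y_i)$ for $x>z_i$. Dropping the index $i$, all three cases are given by
\[
c(x)=\mathbf{1}\{x>y\}\frac{V_z-V_y}{u_y}+\frac{(x\wedge z-y)^+}{u_y}+\mathbf{1}\{x>z\}\,Y_z\Bigl(\frac1{u_z}-\frac1{u_y}\Bigr):
\]
for $y<x\le z$ the first two terms sum to $(V_z+x-Y_y)/u_y$, and for $x>z$ they sum to $(Y_z-Y_y)/u_y$, which the third term turns into $Y_z/u_z-Y_y/u_y$. By Tonelli's theorem and $\lambda\mathbf{E}[(S\wedge z-y)^+]=u_y-u_z$,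
\begin{equation}\label{eq:split}
\mathbf{E}[N_{\text{M-SERPT}}]=\int_D\lambda\bar F\sigma'\,dt+\sum_iC_i,
\end{equation}
where, for a piece $[y,z)$,
\[
C=\underbrace{\lambda\bar F(y)\frac{V_z-V_y}{u_y}}_{C^{(1)}}+\underbrace{\frac{u_y-u_z}{u_y}}_{C^{(2)}}+\underbrace{\lambda\bar F(z)\frac{Y_z(u_y-u_z)}{u_yu_z}}_{C^{(3)}},
\]
and $C^{(3)}$ is absent if $z=a_{\max}$, since no job is larger than $a_{\max}$. The three terms are the extra waiting on entering the piece, the service within it, and the price of demotion on leaving it.

\emph{The set $D$.} Here $R=\bar R$. Indeed, if $R(x)<\bar R(x)$, then by right-continuity $R<\bar R(x)$ on some interval $[x,x']$ with $x'>x$, so $\bar R$ is constant on $[x,x']$ and $x$ lies in a flat piece. By \eqref{eq:R}, $\psi\le1/\bar R$ on $D$, and by \eqref{eq:ode}, $\lambda\bar F\sigma'\le\psi+2V'/\bar R$ almost everywhere on $D$.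

\emph{A flat piece $[y,z)$ with value $r$.} Three facts compare $R$ with $r$; each is turned into a statement about $\bar F$ by \eqref{eq:R}.
\begin{itemize}
\item[(a)] $R(y)=r$, because the maximum $\bar R(y)=r$ is attained in $[0,y]$ while $R\le\bar R<r$ on $[0,y)$. So $\lambda\bar F(y)=(u_y-\varepsilon)/r$.
\item[(b)] $R\le r$ on $[y,z)$. So $(u_t-\varepsilon)/r\le\lambda\bar F(t)$, that is, $(1-\varepsilon/u_t)/r\le\psi(t)$, for $t\in[y,z)$.
\item[(c)] If $z<a_{\max}$, then $R(z)\ge r$: since $R\le r$ on $[0,z)$ and $\bar R>r$ on $(z,a_{\max})$, every interval $[z,t]$ contains a point where $R>r$, and $R$ is right-continuous. So $\lambda\bar F(z)\le(u_z-\varepsilon)/r$.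
\end{itemize}
By (a), $C^{(1)}\le(V_z-V_y)/r$. If $z=a_{\max}$, the inequality $1-\xi\le\ln(1/\xi)$ with $\xi=u_z/u_y$ gives $C\le(V_z-V_y)/r+\ln(u_y/u_z)$. Let $z<a_{\max}$. The term $C^{(3)}$ contains the whole of $Y_z$, while the budget contains only the increment $V_z-V_y$. The identity $(uY)'=u$ converts one into the other: from $u_zY_z=u_yY_y+\int_y^zu_t\,dt$ we get
\[
Y_z(u_y-u_z)=u_y(Y_z-Y_y)-\int_y^zu_t\,dt=u_y(V_z-V_y)+\int_y^z(u_y-u_t)\,dt .
\]
Together with (c) this gives
\[
C^{(3)}\le\Bigl(1-\frac\varepsilon{u_z}\Bigr)\frac{V_z-V_y}r+\int_y^z\Bigl(1-\frac{u_t}{u_y}\Bigr)\frac{1-\varepsilon/u_z}{r}\,dt .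
\]
Since $u_t\ge u_z$, fact (b) gives $(1-\varepsilon/u_z)/r\le(1-\varepsilon/u_t)/r\le\psi(t)$, and since $u\psi=-u'$,
\[
\int_y^z\Bigl(1-\frac{u_t}{u_y}\Bigr)\psi(t)\,dt=\ln\frac{u_y}{u_z}-\frac{u_y-u_z}{u_y}=\ln\frac{u_y}{u_z}-C^{(2)} .
\]
So $C^{(2)}+C^{(3)}\le(V_z-V_y)/r+\ln(u_y/u_z)$. In both cases
\[
C\le\frac{2(V_z-V_y)}r+\ln\frac{u_y}{u_z}=\int_y^z\Bigl(\psi+\frac{2V'}{\bar R}\Bigr)dt .
\]
Inserting the bounds into \eqref{eq:split} gives $\mathbf{E}[N_{\text{M-SERPT}}]\le\int_0^{a_{\max}}(\psi+2V'/\bar R)\,dt=\ln(1/\varepsilon)+2B$.
\end{proof}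

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Lemmas~\ref{lem:main} and~\ref{lem:B} give $\mathbf{E}[N_{\text{M-SERPT}}]\le2\,\mathbf{E}[N_{\text{Gittins}}]+\ln\frac1{1-\rho}$, and by Lemma~\ref{lem:log} the right side is at most $3\,\mathbf{E}[N_{\text{Gittins}}]$. Divide by $\lambda$ and use (Q1).

Suppose that the inequality with constants $a,b$ holds for all $S$ and $\rho$. Increasing $a$ only weakens it, so we may replace $a$ by $\max(a,0)$, which is less than $2$, or equal to $2$, exactly when $a$ is. Apply the inequality to the distributions of Section~\ref{sec:construction}, multiply by $\lambda s/\ln(1/\varepsilon)$ and let $\rho\to1$. Lemmas~\ref{lem:FB} and~\ref{lem:level} give $m\le ag+bs$, and as $\kappa,\gamma\to0$,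
\[
2e^s-2-s\le a\,(e^s-s-e^{-s})+bs\qquad\text{for all }s>0 .
\]
Dividing by $e^s$ and letting $s\to\infty$ gives $a\ge2$. If $a=2$, the inequality reads $s-2+2e^{-s}\le bs$; dividing by $s$ and letting $s\to\infty$ gives $b\ge1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor}]
Suppose $R\le r^*<\infty$; if $S$ has bounded support, $r^*=a_{\max}$ will do. Then $\mathbf{E}[S^2]=2\int v\le2r^*\int\bar F<\infty$ and $\bar R\le r^*$, so Lemma~\ref{lem:B} gives
\[
\mathbf{E}[N_{\text{Gittins}}]\ge\frac{V(a_{\max})}{r^*}=\frac{\lambda\mathbf{E}[S^2]}{2r^*\varepsilon}.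
\]
By Theorem~\ref{thm:upper} the ratio is at most $2+2r^*\varepsilon\ln(1/\varepsilon)/(\lambda\mathbf{E}[S^2])$, which tends to $2$ as $\rho\to1$ with $S$ fixed, since $\lambda\to1/\mathbf{E}[S]$. If $R$ is nondecreasing, then $\bar R=R$, and the two policies have the same rank.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{A New Toolbox for Scheduling Theory},
\texttt{https://ziv.codes/pdf/scully-thesis.pdf}.

\bibitem{schrage}
Schrage, 1968.

\bibitem{schragemiller}
Schrage and Miller, 1966.

\bibitem{soap}
Scully, Harchol-Balter and Scheller-Wolf, POMACS, 2018.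

\end{thebibliography}
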